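# Non-homogeneity of $(\beta\omega\setminus\omega)\times Y$ in ZFC, for $Y$ compact with countable Souslin number

All spaces are Hausdorff. A **neighborhood** of a point $p$ is a set with $p$ in its interior, and $\overline D$ denotes closure. A space $Z$ is **homogeneous** if for any $x,y\in Z$ there is a homeomorphism $h:Z\to Z$ with $h(x)=y$.

## 1. A one-point factor: $\omega^*$ is not homogeneous

Let $\beta\omega$ be the Čech–Stone compactification of the countable discrete space $\omega$, let $\omega^*=\beta\omega\setminus\omega$, and let $\mathfrak c=2^\omega$. The points of $\omega^*$ are the free ultrafilters on $\omega$. For $A\subseteq\omega$ put $A^*=\overline A^{\,\beta\omega}\setminus A$, the set of free ultrafilters that contain $A$. We use these textbook facts: $\omega^*$ is compact, each $A^*$ is clopen in $\omega^*$, $A^*\cap B^*=(A\cap B)^*$, and $A^*=\emptyset$ if and only if $A$ is finite. In particular $\omega^*$ is infinite, since splitting $\omega$ into infinitely many infinite pieces $A_i$ gives infinitely many disjoint non-empty sets $A_i^*$.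

To show that $\omega^*$ is not homogeneous we need two points that a homeomorphism can tell apart. One kind is easy to get: a point $x$ that is a limit of a countable set $D$ with $x\notin D$. For the other kind we use a notion of Kunen.

**Definition.** Let $\lambda$ be a cardinal. A point $p$ of a space $X$ is **$\lambda$-OK** if for every sequence $(G_n)_{n\ge1}$ of neighborhoods of $p$ there are neighborhoods $B_\xi$ $(\xi<\lambda)$ of $p$ such that
$$B_{\xi_1}\cap\dots\cap B_{\xi_n}\subseteq G_n\quad\text{for all } n\ge1 \text{ and all distinct } \xi_1,\dots,\xi_n<\lambda. \tag{1}$$

If $p$ is $\lambda$-OK and $\lambda'\le\lambda$, then $p$ is $\lambda'$-OK, because we may keep only the first $\lambda'$ of the $B_\xi$.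

For a feeling of the notion, note that every point of every space is $\omega$-OK. Index by $m\ge1$ and put $B_m=G_1\cap\dots\cap G_m$. Among $n$ distinct indices $m\ge 1$ at least one is $\ge n$, and the corresponding $B_m$ is already inside $G_n$. So the notion has content only from $\lambda=\omega_1$ on, and there it really excludes points, as we shall see in a moment.

**Theorem (Kunen, ZFC).** There is a $\mathfrak c$-OK point in $\omega^*$. (K. Kunen, *Weak P-points in $N^*$*, Topology, Vol. II, Budapest 1978, Colloq. Math. Soc. János Bolyai 23, North-Holland 1980, 741–749.)

We use this theorem as a citation. Since $\omega_1\le\mathfrak c$, it gives an $\omega_1$-OK point.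

**Proposition 1.** $\omega^*$ is not homogeneous. More precisely, if $p\in\omega^*$ is $\omega_1$-OK and $x\in\overline D\setminus D$ for some countable $D\subseteq\omega^*$, then no homeomorphism of $\omega^*$ onto itself maps $p$ to $x$.

*Proof.* Such an $x$ exists: a countably infinite subset of the compact space $\omega^*$ has an accumulation point $x$, and after we delete $x$ from the set (if it is there) we get $D$ with $x\in\overline D\setminus D$. The set $D$ is infinite, since finite sets are closed. List it as $D=\{d_1,d_2,\dots\}$ without repetition.

Suppose $h(p)=x$ for a homeomorphism $h$. Let $e_n=h^{-1}(d_n)$. Since $d_n\ne x$, we have $e_n\neq p$, so $G_n=\omega^*\setminus\{e_n\}$ is a neighborhood of $p$. Take $B_\xi$ $(\xi<\omega_1)$ as in (1). Each $h(B_\xi)$ is a neighborhood of $x$, so it meets $D$. Hence there is $n(\xi)$ with $e_{n(\xi)}\in B_\xi$. There are uncountably many $\xi$ and only countably many values, so some value $n$ is taken infinitely often. Choose distinct $\xi_1,\dots,\xi_n$ with $n(\xi_i)=n$. Then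
$$e_n\in B_{\xi_1}\cap\dots\cap B_{\xi_n}\subseteq G_n=\omega^*\setminus\{e_n\},$$
which is absurd. $\blacksquare$

Notice how the argument is organized. The set $D$ is cut into countably many pieces (here single points), each piece is kept away from $p$ by one $G_n$, and the pigeonhole principle finds one point of $D$ in enough sets $B_\xi$ that (1) can be applied. The count works because there are more indices $\xi$ than points of $D$.

What changes when we replace $\omega^*$ by $\omega^*\times Y$?

## 2. A compact factor $Y$, and the shadow of $\{p\}\times Y$

The **Souslin number** $c(Y)$ of a space $Y$ is the supremum of the cardinalities of families of pairwise disjoint non-empty open subsets of $Y$, taken to be at least $\omega$. For example, a space with a countable dense set has $c(Y)=\omega$, because disjoint non-empty open sets contain different points of the dense set. A discrete space of size $\omega_1$ has Souslin number $\omega_1$.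

A point $p$ of $X$ is a **$P$-point** if every intersection of countably many neighborhoods of $p$ is a neighborhood of $p$. Isolated points are $P$-points. In the compact ordinal space $\omega_1+1$ the last point $\omega_1$ is a non-isolated $P$-point: countably many neighborhoods contain intervals $(\alpha_n,\omega_1]$ with $\alpha_n<\omega_1$, and their intersection contains $(\sup_n\alpha_n,\omega_1]$, where $\sup_n\alpha_n<\omega_1$. A $P$-point is $\lambda$-OK for every $\lambda$: take every $B_\xi$ equal to $\bigcap_nG_n$.

Here is the setting. Dow and van Mill proved that if $Y$ is compact with countable Souslin number and $X$ is compact with a non-isolated $P$-point, then $X\times Y$ is not homogeneous. As a consequence, under CH, $\omega^*\times Y$ is not homogeneous for every non-empty compact $Y$ with countable Souslin number. The problem, whose source is A. V. Arhangel'skii and J. van Mill (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2014/ArhangMillRecentProgressIII.pdf), is whether ZFC alone proves this. The $P$-points come from the following theorem, in which CH is a hypothesis.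

**Theorem (W. Rudin).** CH implies that $\omega^*$ has a $P$-point. (*Homogeneity problems in the theory of Čech compactifications*, Duke Math. J. 23 (1956), 409–419.)

We shall show that the answer is yes: ZFC suffices. The natural plan is to rerun Proposition 1 with Kunen's point. We first see that the invariant used there is lost in a product. Let $Y=\omega+1$ be a convergent sequence with its limit. Then the point $(p,\omega)$ of $\omega^*\times Y$ is the limit of the sequence of points $(p,n)$, whatever $p$ is. So "not a limit of a countable set that misses the point" no longer distinguishes anything at $(p,\omega)$. We must therefore work with the whole compact set $\{p\}\times Y$ in place of the point $p$. The next lemma collects the three things we need for this. It is stated for a compact piece $W$ of $Y$, since that costs nothing.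

**Lemma 2.** Let $X,Y,Y'$ be spaces, $p,x\in X$, $W\subseteq Y$, $y_0\in\operatorname{int}W$, $y'\in Y'$, and let $h$ be a homeomorphism of $X\times Y$ onto an open subspace of $X\times Y'$ with $h(p,y_0)=(x,y')$. For $B\subseteq X$ put
$$\widehat B=\{z\in X:(z,y')\in h(B\times W)\}. \tag{2}$$

(a) If $B$ is a neighborhood of $p$, then $\widehat B$ is a neighborhood of $x$.

(b) $\widehat{B_1}\cap\dots\cap\widehat{B_n}=\widehat{B_1\cap\dots\cap B_n}$ for all $B_1,\dots,B_n\subseteq X$, and $B\subseteq G$ implies $\widehat B\subseteq\widehat G$.

(c) Suppose that $W$ is compact, and let $K=\pi_X\big(h(\{p\}\times W)\big)\subseteq X$. If $C\subseteq X$ is closed and $K\cap C=\emptyset$, then there is an open $G\ni p$ with $\widehat G\cap C=\emptyset$.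

*Proof.* (a) The set $\operatorname{int}B\times\operatorname{int}W$ is open in $X\times Y$ and contains $(p,y_0)$. Its image under $h$ is open in $h(X\times Y)$, which is open in $X\times Y'$. So this image is an open subset of $X\times Y'$ containing $(x,y')$. Its preimage under the continuous map $z\mapsto(z,y')$ is an open set containing $x$, and it lies inside $\widehat B$.

(b) Monotonicity is clear, and it gives the inclusion "$\supseteq$". For "$\subseteq$" let $z$ be in every $\widehat{B_i}$. Then $(z,y')\in h(B_i\times W)$ for each $i$. Since $h$ is injective, $(z,y')$ has a single preimage $(a,w)$, and it lies in each $B_i\times W$. So $a\in\bigcap_iB_i$ and $w\in W$, which means $z\in\widehat{\bigcap_iB_i}$.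

(c) The set $U=(X\setminus C)\times Y'$ is open and contains $h(\{p\}\times W)$, because $K\cap C=\emptyset$. So $h^{-1}(U)$ is open in $X\times Y$ and contains $\{p\}\times W$. Now we use the tube lemma: each $w\in W$ has a product of open sets $M_w\times N_w$ with $(p,w)\in M_w\times N_w\subseteq h^{-1}(U)$. By compactness $W$ is covered by finitely many sets $N_{w_1},\dots,N_{w_m}$, and $G=M_{w_1}\cap\dots\cap M_{w_m}$ (with $p\in G$ open) satisfies $G\times W\subseteq h^{-1}(U)$. If $z\in\widehat G$, then $(z,y')\in h(G\times W)\subseteq U$, so $z\notin C$. $\blacksquare$

We call $K$ the *shadow* of $\{p\}\times W$. It is compact, it contains $x$ (because $y_0\in W$), and it is a continuous image of $W$. In Proposition 1 the shadow was just $\{x\}$. When it stays small, the old proof survives.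

**Proposition 3.** Let $p\in\omega^*$ be $\omega_1$-OK, let $x\in\overline D\setminus D$ with $D\subseteq\omega^*$ countable, and let $Y=\omega+1$. Then no homeomorphism of $\omega^*\times Y$ onto itself maps a point of the form $(p,y_0)$ to a point of the form $(x,y')$.

*Proof.* Let $h$ be such a homeomorphism and apply Lemma 2 with $X=\omega^*$ and $W=Y=Y'$. The shadow $K$ is the image of a convergent sequence and its limit. If $K$ were infinite, it would contain a convergent sequence of distinct points. But $\beta\omega$ has no non-trivial convergent sequences, a textbook fact, so $K$ is finite. Hence $D'=D\setminus K$ still has $x$ in its closure: removing finitely many points different from $x$ does not matter. The set $D'$ is infinite, since $x\in\overline{D'}\setminus D'$. List it as $\{d_1,d_2,\dots\}$ without repetition.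

Since $d_n\notin K$, Lemma 2(c) with $C=\{d_n\}$ gives an open $G_n\ni p$ with $d_n\notin\widehat{G_n}$. Take $B_\xi$ $(\xi<\omega_1)$ as in (1). By Lemma 2(a) each $\widehat{B_\xi}$ contains some $d_{n(\xi)}$. Some $n$ equals $n(\xi)$ for infinitely many $\xi$. Choose $n$ of them, $\xi_1,\dots,\xi_n$. By Lemma 2(b),
$$d_n\in\widehat{B_{\xi_1}}\cap\dots\cap\widehat{B_{\xi_n}}=\widehat{B_{\xi_1}\cap\dots\cap B_{\xi_n}}\subseteq\widehat{G_n},$$
which contradicts $d_n\notin\widehat{G_n}$. $\blacksquare$

**Where this stops.** The proof needed $d_n\notin K$, at least for enough $n$ to keep $x$ in the closure. Now take $Y=\beta\omega$, which is compact with a countable dense set, so $c(Y)=\omega$. All we know of the shadow is that it is a continuous image of $\beta\omega$ that contains $x$. But $\overline D$ is also such an image: a bijection $\omega\to D\subseteq\omega^*$ extends to a continuous map $\beta\omega\to\omega^*$, and its image is compact, contains $D$ as a dense subset, and so equals $\overline D\ni x$. Thus nothing we know excludes $K=\overline D$, and then not a single $G_n$ is available. (We do not claim that some $h$ produces this shadow. The information at hand does not rule it out.)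

## 3. Many sets $D_\alpha$ with one common limit, spread over countably many rows

The point $x$ has to be fixed before $h$, and hence before $K$. So $x$ should be a limit of many sets $D_\alpha$, and we want every compact $K$ with $c(K)\le\omega$ to stay away from at least one of them. The condition $c(K)\le\omega$ says only one thing: $K$ meets at most countably many members of a family of disjoint open sets.

The first attempt is a single family. Take pairwise disjoint open sets $O_\alpha$ $(\alpha<\omega_1)$, closed sets $E_\alpha\subseteq O_\alpha$, and $D_\alpha\subseteq E_\alpha$. Then $K$ misses all but countably many $O_\alpha$, as desired. But $x\in\overline{D_\alpha}\cap\overline{D_\beta}\subseteq E_\alpha\cap E_\beta=\emptyset$ is impossible for $\alpha\ne\beta$. One disjoint family cannot have a common limit of this kind.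

The way out is that $D_\alpha$ does not have to be kept away from $K$ by one closed set. In Propositions 1 and 3 it was a *countable union* of pieces, each with its own $G_n$, while $x$ was in the closure of the union and of no piece. So we take countably many disjoint families, the rows $n=1,2,\dots$, and we let $D_\alpha$ have a piece $D_{n,\alpha}$ in the $\alpha$-th place of each row. Countable unions of countable sets of forbidden $\alpha$'s are still countable, so $K$ avoids some $D_\alpha$ in all rows at once. And a common limit becomes possible if the rows are independent: given $\alpha_1<\dots<\alpha_k$, one point can lie in place $\alpha_1$ of row $1$, in place $\alpha_2$ of row $2$, and so on, and so belong to $D_{\alpha_1},\dots,D_{\alpha_k}$ simultaneously.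

Now let $\kappa$ be an infinite cardinal (first think of $\kappa=\omega$). What we ask for are closed sets $E(n,\alpha)$ and open sets $O(n,\alpha)$ in $X$, for $1\le n<\omega$ and $\alpha<\kappa^+$, with $E(n,\alpha)\subseteq O(n,\alpha)$ and
$$O(n,\alpha)\cap O(n,\beta)=\emptyset\quad\text{for all } n \text{ and } \alpha\ne\beta, \tag{3}$$
$$E(1,\alpha_1)\cap\dots\cap E(k,\alpha_k)\neq\emptyset\quad\text{for all } k\ge1 \text{ and } \alpha_1<\dots<\alpha_k<\kappa^+. \tag{4}$$
We call this a *matrix* of width $\kappa^+$ in $X$.

A small example: let $Z$ be the one-point compactification of the discrete set $\kappa^+$, let $X=Z^{\{1,2,\dots\}}$, and let $E(n,\alpha)=O(n,\alpha)=\{z\in X:z_n=\alpha\}$. These sets are clopen. Two of them in the same row are disjoint, and choices in different rows concern different coordinates, so (4) holds.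

There is a price. The points are indexed by the finite subsets of $\kappa^+$, so $D_\alpha$ is no longer countable. It may have $\kappa^+$ elements. The pigeonhole step then needs more than $\kappa^+$ indices $\xi$: with only $\kappa^+$ indices, each $\xi$ could choose its own point of $D_\alpha$. So we ask for a $\kappa^{++}$-OK point.

## 4. The theorem on products with a matrix

**Theorem 4.** Let $\kappa$ be an infinite cardinal and $X$ a compact space. Suppose there are closed sets $E(n,\alpha)$ and open sets $O(n,\alpha)$ in $X$ $(1\le n<\omega,\ \alpha<\kappa^+)$ with $E(n,\alpha)\subseteq O(n,\alpha)$ such that (3) and (4) hold. Then there is a point $x\in X$ with the following property. Let $p\in X$ be either a $P$-point or a $\kappa^{++}$-OK point of $X$. Let $Y,Y'$ be spaces, let $W\subseteq Y$ be compact with $c(W)\le\kappa$, let $y_0\in\operatorname{int}W$ and $y'\in Y'$. Then no homeomorphism $h$ of $X\times Y$ onto an open subspace of $X\times Y'$ satisfies $h(p,y_0)=(x,y')$.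

*Proof.*

**Step 1: the point $x$.** This step builds the sets $D_\alpha$ and a common limit of all of them, from the matrix alone. For each non-empty finite $F=\{\alpha_1<\dots<\alpha_k\}\subseteq\kappa^+$ use (4) to pick
$$d_F\in E(1,\alpha_1)\cap\dots\cap E(k,\alpha_k).$$
For $\alpha<\kappa^+$ and $n\ge1$ put
$$D_{n,\alpha}=\{d_F:\alpha\text{ is the } n\text{-th element of }F\},\qquad D_\alpha=\{d_F:\alpha\in F\}=\bigcup_{n\ge1}D_{n,\alpha}.$$
If $\alpha$ is the $n$-th element of $F$, then $d_F\in E(n,\alpha)$ by choice. So $D_{n,\alpha}\subseteq E(n,\alpha)$, and since $E(n,\alpha)$ is closed,
$$\overline{D_{n,\alpha}}\subseteq E(n,\alpha)\subseteq O(n,\alpha). \tag{5}$$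
(Some $D_{n,\alpha}$ are empty, for instance $D_{2,0}$. This does no harm.) Since $\kappa^+$ has only $\kappa^+$ finite subsets,
$$|D_\alpha|\le\kappa^+. \tag{6}$$
If $F$ is finite and non-empty, then $d_F\in\bigcap_{\alpha\in F}D_\alpha$. So the closed sets $\overline{D_\alpha}$ $(\alpha<\kappa^+)$ have the finite intersection property, and since $X$ is compact we may choose
$$x\in\bigcap_{\alpha<\kappa^+}\overline{D_\alpha}. \tag{7}$$
This choice involves none of $p,Y,Y',W,h$.

**Step 2: an $\alpha$ that the shadow misses.** This step uses the Souslin number. Suppose $p,Y,Y',W,y_0,y'$ are as in the statement and $h$ is a homeomorphism of $X\times Y$ onto an open subspace of $X\times Y'$ with $h(p,y_0)=(x,y')$. Let $K=\pi_X\big(h(\{p\}\times W)\big)$. It is the image of $W$ under the continuous map $w\mapsto\pi_X(h(p,w))$. So it is compact. Also $c(K)\le\kappa$: the preimages in $W$ of pairwise disjoint non-empty open subsets of $K$ are pairwise disjoint, non-empty and open, and distinct sets have distinct preimages, so there are at most $\kappa$ of them.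

Fix $n$. By (3), the non-empty sets among $K\cap O(n,\alpha)$ $(\alpha<\kappa^+)$ are pairwise disjoint and open in $K$. So $K\cap O(n,\alpha)\ne\emptyset$ for at most $\kappa$ many $\alpha$. Letting $n$ vary, we exclude at most $\kappa\cdot\omega=\kappa$ many $\alpha$ in all, and there are $\kappa^+$ many $\alpha$. Hence we can fix one $\alpha<\kappa^+$ with $K\cap O(n,\alpha)=\emptyset$ for every $n\ge1$. By (5),
$$K\cap\overline{D_{n,\alpha}}=\emptyset\quad\text{for all } n\ge1.$$

Note that $x\in K$ and $x\in\overline{D_\alpha}$. There is no conflict: $x$ is in the closure of the union of the pieces and in the closure of no single piece.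

**Step 3: one neighborhood of $p$ for each piece.** This step turns "the shadow misses the $n$-th piece" into a neighborhood of $p$. Use the notation $\widehat B$ of (2). For each $n$, Lemma 2(c) with $C=\overline{D_{n,\alpha}}$ gives an open $G_n\ni p$ with
$$\widehat{G_n}\cap\overline{D_{n,\alpha}}=\emptyset. \tag{8}$$
On the other hand, by Lemma 2(a) and (7),
$$\widehat B\cap D_\alpha\ne\emptyset\quad\text{for every neighborhood } B \text{ of } p. \tag{9}$$
It remains to play (8) against (9), and this is where the nature of $p$ is used.

**Step 4: the contradiction when $p$ is a $P$-point.** Here all the $G_n$ can be used at once. The set $B=\bigcap_{n\ge1}G_n$ is a neighborhood of $p$. By (9) there is $d\in D_\alpha\cap\widehat B$, say $d\in D_{n,\alpha}$. Since $B\subseteq G_n$, we have $d\in\widehat B\subseteq\widehat{G_n}$ by Lemma 2(b). This contradicts (8).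

**Step 5: the contradiction when $p$ is $\kappa^{++}$-OK.** Here the pigeonhole principle replaces the countable intersection. Take $B_\xi$ $(\xi<\kappa^{++})$ for $(G_n)_{n\ge1}$ as in (1). By (9) choose for each $\xi<\kappa^{++}$ a point $d_\xi\in D_\alpha\cap\widehat{B_\xi}$. If each point of $D_\alpha$ were equal to $d_\xi$ for only finitely many $\xi$, there would be at most $|D_\alpha|\cdot\omega\le\kappa^+$ many $\xi$ by (6), which is false. So some $d\in D_\alpha$ equals $d_\xi$ for infinitely many $\xi$. *Now* look at which piece $d$ belongs to: fix $n$ with $d\in D_{n,\alpha}$, and choose distinct $\xi_1,\dots,\xi_n$ with $d_{\xi_i}=d$. By Lemma 2(b) and (1),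
$$d\in\widehat{B_{\xi_1}}\cap\dots\cap\widehat{B_{\xi_n}}=\widehat{B_{\xi_1}\cap\dots\cap B_{\xi_n}}\subseteq\widehat{G_n},$$
and this contradicts (8), since $d\in D_{n,\alpha}$. $\blacksquare$

Since $P$-points are $\lambda$-OK for all $\lambda$, Step 5 covers Step 4 as well. Step 4 is kept because it shows what the OK condition imitates: we never need all the $G_n$ together, only the one whose index is the piece containing $d$, and we learn that index after the pigeonhole.

## 5. A matrix in $\omega^*$ from initial segments of reals

We must find the matrix in $\omega^*$. Since finite sets do not matter there, it is enough to find subsets of a countable set such that sets in the same row are almost disjoint and sets from different rows meet in infinite sets. One row is the familiar family of branches in a binary tree: the sets $\{r{\restriction}k:k<\omega\}$ for $r\in2^\omega$ are almost disjoint. To get independent rows, we let a point at level $k$ carry $k$ separate binary words, one for each of the first $k$ rows.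

**Lemma 5 (ZFC).** If $\kappa^+\le\mathfrak c$, then $\omega^*$ has a matrix as required in Theorem 4.

*Proof.*

**Step 1: the index set.** We set up the countable set that will play the role of $\omega$. Let $2^k$ be the set of $0$–$1$ sequences of length $k$. Let $S$ be the set of all pairs $(k,\sigma)$ with $1\le k<\omega$ and $\sigma=(\sigma_1,\dots,\sigma_k)\in(2^k)^k$. For each $k$ there are $2^{k^2}$ such pairs, so $S$ is countably infinite, and we identify $S$ with $\omega$. For $n\ge1$ and $r\in2^\omega$ put
$$A(n,r)=\{(k,\sigma)\in S:k\ge n,\ \sigma_n=r{\restriction}k\}.$$
For instance, level $k=2$ of $S$ has $16$ elements $(2,(\sigma_1,\sigma_2))$. At this level $A(1,r)$ has the four elements with $\sigma_1=r{\restriction}2$, the set $A(2,s)$ has the four with $\sigma_2=s{\restriction}2$, and they share exactly the one element $(2,(r{\restriction}2,s{\restriction}2))$, even if $r=s$.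

**Step 2: sets in one row are almost disjoint.** This will give (3). Let $r\neq s$. If $(k,\sigma)\in A(n,r)\cap A(n,s)$, then $r{\restriction}k=\sigma_n=s{\restriction}k$. This holds for only finitely many $k$, and each $k$ admits only finitely many $\sigma$. So $A(n,r)\cap A(n,s)$ is finite.

**Step 3: different rows are independent.** This will give (4). Let $n_1,\dots,n_j$ be distinct and let $r_1,\dots,r_j\in2^\omega$ be arbitrary. For every $k\ge\max_in_i$ there is $\sigma\in(2^k)^k$ with $\sigma_{n_i}=r_i{\restriction}k$ for all $i\le j$, because the $n_i$ are different coordinates among $1,\dots,k$ and the coordinates of $\sigma$ can be chosen freely. So $\bigcap_{i\le j}A(n_i,r_i)$ has an element at each such level $k$, and it is infinite.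

**Step 4: passing to $\omega^*$.** Since $\kappa^+\le\mathfrak c=|2^\omega|$, we can choose distinct $r_\alpha\in2^\omega$ $(\alpha<\kappa^+)$. Let
$$E(n,\alpha)=O(n,\alpha)=A(n,r_\alpha)^*.$$
These sets are clopen in $\omega^*$, so they serve as closed and as open sets. For $\alpha\ne\beta$ we have $O(n,\alpha)\cap O(n,\beta)=\big(A(n,r_\alpha)\cap A(n,r_\beta)\big)^*=\emptyset$ by Step 2, which is (3). For $\alpha_1<\dots<\alpha_j$ we have $\bigcap_{i\le j}E(i,\alpha_i)=\big(\bigcap_{i\le j}A(i,r_{\alpha_i})\big)^*\ne\emptyset$ by Step 3 with $n_i=i$, which is (4). $\blacksquare$

## 6. Countable Souslin number: the split between CH and its negation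

For $\kappa=\omega$, Theorem 4 asks for an $\omega_2$-OK point or a $P$-point. Kunen's theorem gives a $\mathfrak c$-OK point, and this is enough precisely when $\omega_2\le\mathfrak c$, that is, when CH fails. When CH holds, Rudin's theorem gives a $P$-point. So each half of the split supplies what the other lacks.

**Theorem 6 (ZFC).** For every non-empty compact $Y$ with countable Souslin number, $\omega^*\times Y$ is not homogeneous.

*Proof.* Let $\kappa=\omega$. Since $\omega_1\le\mathfrak c$, Lemma 5 supplies the matrix in $X=\omega^*$. Let $x$ be the point given by Theorem 4.

If $\mathfrak c\ge\omega_2$, let $p$ be a $\mathfrak c$-OK point of $\omega^*$ (Kunen). It is $\omega_2$-OK, and $\omega_2=\kappa^{++}$. If $\mathfrak c=\omega_1$, that is, if CH holds, let $p$ be a $P$-point of $\omega^*$ (Rudin).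

In both cases Theorem 4 applies with $W=Y=Y'$, which is compact with $c(Y)\le\omega$, and for which $\operatorname{int}W=Y$. It shows that for all $y_0,y'\in Y$ no homeomorphism of $\omega^*\times Y$ onto itself maps $(p,y_0)$ to $(x,y')$. Since $Y\ne\emptyset$, the points $(p,y_0)$ and $(x,y_0)$ exist for some $y_0$, so the product is not homogeneous. $\blacksquare$

Thus the statement of the problem is provable in ZFC. (For that statement alone, the CH half is also covered by the consequence of the Dow–van Mill theorem quoted in Section 2.)

## 7. Larger Souslin numbers and a compactness condition at one point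

Theorem 4 was stated with a general $\kappa$, and with compactness required only of a piece $W$ of $Y$. Moreover $x$ was chosen before $Y$ appeared. Collecting what this gives for $\omega^*$, we get the following.

**Theorem 7 (ZFC).** Let $\kappa$ be an infinite cardinal with $\kappa<\mathfrak c$, and assume at least one of:

* (i) $\kappa=\omega$;
* (ii) $\kappa^+<\mathfrak c$ (automatic if $\mathfrak c$ is a limit cardinal);
* (iii) $\omega^*$ has a $P$-point.

Then there are points $p,x\in\omega^*$, depending only on $\kappa$, such that the following hold.

(a) Let $Y$ be any space and $y_0\in Y$ a point with a compact neighborhood $W$ with $c(W)\le\kappa$. Let $Y'$ be any space and $y'\in Y'$. Then no homeomorphism of $\omega^*\times Y$ onto an open subspace of $\omega^*\times Y'$ sends $(p,y_0)$ to $(x,y')$.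

(b) Consequently $\omega^*\times Y$ is not homogeneous whenever some point of $Y$ has a compact neighborhood of Souslin number $\le\kappa$. In particular this holds for every non-empty compact $Y$ with $c(Y)\le\kappa$, and for every compact $Y$ having a non-empty open subset of Souslin number $\le\kappa$.

*Proof.*

**Step 1: the two points.** We choose $x$ and $p$ before any $Y$ is given. Since $\kappa<\mathfrak c$, we have $\kappa^+\le\mathfrak c$. So Lemma 5 gives the matrix, and Theorem 4 gives $x$. For $p$ take the following:

* in case (iii), a $P$-point;
* in case (ii), a $\mathfrak c$-OK point (Kunen), which is $\kappa^{++}$-OK because $\kappa^+<\mathfrak c$ means $\kappa^{++}\le\mathfrak c$;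
* in case (i), what (ii) provides if $\omega_1<\mathfrak c$, and a $P$-point (Rudin) if $\omega_1=\mathfrak c$.

If several cases hold, use one of them, chosen once and for all.

**Step 2: part (a).** This is Theorem 4 for the chosen $p$ and $x$, since $y_0\in\operatorname{int}W$.

**Step 3: part (b).** We derive the three statements about homogeneity. If $y_0\in Y$ has a compact neighborhood $W$ with $c(W)\le\kappa$, then (a) with $Y'=Y$ and $y'=y_0$ shows that no homeomorphism of $\omega^*\times Y$ onto itself maps $(p,y_0)$ to $(x,y_0)$. If $Y$ is non-empty and compact with $c(Y)\le\kappa$, take $W=Y$ and any $y_0\in Y$. Finally let $Y$ be compact and let $V\subseteq Y$ be non-empty and open with $c(V)\le\kappa$. Then $W=\overline V$ is compact, and it is a neighborhood of each point of $V$. To see that $c(W)\le\kappa$, let a family of pairwise disjoint non-empty open subsets of $W$ be given. Their intersections with $V$ are open in $V$ and pairwise disjoint, and they are non-empty because $V$ is dense in $W$. So the family has at most $c(V)\le\kappa$ members. $\blacksquare$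

Let us see what the hypotheses leave out. Let $Y$ be non-empty and compact with $\kappa=c(Y)<\mathfrak c$. If (i), (ii), (iii) all fail, then $c(Y)\ge\omega_1$, $\mathfrak c=c(Y)^+$, and $\omega^*$ has no $P$-points. In that situation Step 5 of Theorem 4 would need a $\mathfrak c^+$-OK point, since $\kappa^{++}=\mathfrak c^+$, and the cited theorem gives only a $\mathfrak c$-OK point. We claim nothing there, and nothing for $c(Y)\ge\mathfrak c$. Theorem 6 is not affected.
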